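\title{Uniqueness of $p$ Martin functions in Lipschitz domains}

\begin{abstract}
Let $\Omega\subset\mathbf R^n$, $n\ge3$, be a bounded Lipschitz domain, let $1<p<\infty$ and $w\in\partial\Omega$. We prove that any two positive $p$ harmonic functions in $\Omega$ that vanish continuously on $\partial\Omega\setminus\{w\}$ are constant multiples of each other. More generally, the ratio of two positive $p$ harmonic functions with an isolated boundary singularity has a positive finite limit at the singular point. The obstacle for $p\ne2$ is that two ordered solutions $u\le Mv$ may touch at a common critical point, where the linearized equation degenerates. We overcome it by comparing $u$ with $v\circ T$ for all similarities $T$ near the identity.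
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $n\ge2$, $1<p<\infty$ and $a(\eta)=|\eta|^{p-2}\eta$ for $\eta\in\mathbf R^n$. A function $u\in W^{1,p}_{\mathrm{loc}}(O)$ on an open set $O\subset\mathbf R^n$ is \emph{$p$ harmonic} if it is a weak solution of $\operatorname{div}a(\nabla u)=0$, that is, if $\int a(\nabla u)\cdot\nabla\psi\,dx=0$ for all $\psi\in C_c^\infty(O)$. This is the Euler--Lagrange equation of $\int|\nabla u|^p\,dx$, and for $p=2$ it is Laplace's equation. If $u$ is $p$ harmonic, so are $cu+b$ for constants $b,c$ and the composition of $u$ with a translation, a rotation or a dilation. For $p\ne2$ the equation is nonlinear, and sums and differences of solutions are not available.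

We write $x=(x',x_n)\in\mathbf R^{n-1}\times\mathbf R$ and $B_r=B(0,r)$. For a Lipschitz function $\varphi:\mathbf R^{n-1}\to\mathbf R$ with $\varphi(0)=0$ let $\Omega_\varphi=\{x:x_n>\varphi(x')\}$. A \emph{bounded Lipschitz domain} is a bounded connected open set $\Omega$ such that for each $w\in\partial\Omega$ a rigid motion takes $w$ to $0$ and $\Omega\cap B(w,R_0)$ onto $\Omega_\varphi\cap B_{R_0}$, for some $R_0>0$ and some such $\varphi$. (A graph function given only near $0$ extends to $\mathbf R^{n-1}$ with the same Lipschitz constant.) A \emph{$p$ Martin function} for $\Omega$ at $w\in\partial\Omega$ is a positive $p$ harmonic function in $\Omega$ that is continuous on $\bar\Omega\setminus\{w\}$ and zero on $\partial\Omega\setminus\{w\}$. Such functions exist; we take this for granted and need it only to define the kernel $K$ in Corollary~\ref{cor:main}.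

A $p$ Martin function is a positive solution that is fed through the single boundary point $w$. For $p=2$ and the unit ball, the Poisson kernel $(1-|x|^2)|x-w|^{-n}$ is an example. Every positive harmonic function in the ball is the Poisson integral of a measure on the sphere, a Martin function at $w$ belongs to a measure concentrated at $w$, and so it is a multiple of the Poisson kernel. In the half-space $\{x_n>0\}$ with $w=0$ the analogous functions are $x_n|x|^{-n}$ for $p=2$ (a derivative of the fundamental solution) and $x_n|x|^{-2}$ for $p=n$ (the linear function $x_n$ composed with the inversion $x\mapsto x/|x|^2$, which is conformal and so preserves the equation when $p=n$). One is led to guess that the point $w$ always determines the function up to a factor. For $p\neq2$, however, there is no integral representation to prove it with, and at a general boundary point of a Lipschitz domain there is no homogeneous model function either.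

Uniqueness up to a constant factor is known at every boundary point of a bounded convex domain, at every boundary point of a bounded Lipschitz domain in the plane, and, for a bounded Lipschitz domain in $\mathbf R^n$, at each boundary point where $\partial\Omega$ has a tangent plane. Whether it holds at every boundary point of an arbitrary bounded Lipschitz domain in dimension $n\ge3$ is posed as an open problem in \cite{BHI}. The answer is yes.

\begin{theorem}\label{thm:unique}
Let $n\ge3$, $1<p<\infty$, let $\Omega\subset\mathbf R^n$ be a bounded Lipschitz domain and $w\in\partial\Omega$. Any two $p$ Martin functions for $\Omega$ at $w$ are constant multiples of each other.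
\end{theorem}

The question is local. If $u,v$ are two Martin functions at $w$ and $m_1v\le u\le m_2v$ on $\Omega\cap\partial B(w,r)$, then the comparison principle gives the same inequalities in $\Omega\setminus B(w,r)$. So $u/v$ is constant as soon as it has a limit at $w$, and Theorem~\ref{thm:unique} follows from a stronger local statement.

\begin{theorem}\label{thm:limit}
Let $n\ge 3$, $1<p<\infty$, $\Omega=\Omega_\varphi$ with $\varphi$ Lipschitz, $\varphi(0)=0$, and $R_0>0$. Let $u,v$ be positive and $p$ harmonic in $\Omega\cap B_{R_0}$, continuous on $(\bar\Omega\cap B_{R_0})\setminus\{0\}$, zero on $(\partial\Omega\cap B_{R_0})\setminus\{0\}$, and unbounded near $0$. Then $\lim_{x\to0,\,x\in\Omega}u(x)/v(x)$ exists and lies in $(0,\infty)$.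
\end{theorem}

Both theorems hold for $n=2$ as well; the one step that uses $n\ge3$ is replaced by a planar argument in Section~\ref{sec:plane}. The half-space with $p=2$ shows what the hypotheses do. For $u=x_n|x|^{-n}$ and the bounded function $v=x_n$ the ratio $|x|^{-n}$ tends to infinity, so unboundedness cannot be dropped. For $u=x_n|x|^{-n}+x_n$ and $v=x_n|x|^{-n}$ the ratio $1+|x|^n$ has a limit but is not constant; this pair also shows that decay at infinity is needed in part (a) of the following corollary.

\begin{corollary}\label{cor:main}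
Let $n\ge2$ and $1<p<\infty$.
\begin{itemize}
\item[(a)] Two positive $p$ harmonic functions in $\Omega_\varphi$ that are continuous on $\bar\Omega_\varphi\setminus\{0\}$, vanish on $\partial\Omega_\varphi\setminus\{0\}$ and tend to $0$ at infinity are proportional.
\item[(b)] Let $\Omega$ be a bounded Lipschitz domain, $x_\Omega\in\Omega$, and $K(\cdot,w)$ the $p$ Martin function at $w$ with $K(x_\Omega,w)=1$. Suppose that $w_k\to w$ in $\partial\Omega$, $\epsilon_k\to0$, and that $u_k>0$ is $p$ harmonic in $\Omega$, continuous on $\bar\Omega\setminus B(w_k,\epsilon_k)$, zero on $\partial\Omega\setminus B(w_k,\epsilon_k)$, with $u_k(x_\Omega)=1$. Then $u_k\to K(\cdot,w)$ locally uniformly in $\bar\Omega\setminus\{w\}$. In particular $w\mapsto K(\cdot,w)$ is a homeomorphism of $\partial\Omega$ onto its image in $C(\Omega)$, with the topology of locally uniform convergence.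
\end{itemize}
\end{corollary}

Section~\ref{sec:tools} recalls the tools, among them the one deep theorem that we quote, the H\"older continuity of ratios up to the boundary from \cite{LN10}. Section~\ref{sec:models} carries out the proof in two model cases and derives the plan of the general proof from them; Sections~\ref{sec:blowup}--\ref{sec:final} follow that plan. The decisive step is the rigidity statement, Proposition~\ref{prop:rigid}.

\section{Notation and tools}\label{sec:tools}

Throughout, $\varphi:\mathbf R^{n-1}\to\mathbf R$ is $\Lambda$-Lipschitz with $\varphi(0)=0$, and $\ell=\sqrt{1+\Lambda^2}$. Translating a boundary point $y$ of $\Omega_\varphi$ to the origin gives a domain of the same kind. The letters $C,c$ denote positive constants that depend only on $p,n,\Lambda$ unless stated otherwise, and $f\approx g$ means $C^{-1}g\le f\le Cg$. For $x\in\Omega_\varphi$ let $d(x)$ be the distance to $\partial\Omega_\varphi$ and $t(x)=x_n-\varphi(x')$ the height above the graph. Then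
\begin{equation}\label{eq:dist}
t(x)/\ell\le d(x)\le t(x),
\end{equation}
because $t$ is $\ell$-Lipschitz and zero on the graph, and $(x',\varphi(x'))$ lies on the graph. In particular, moving a point vertically upward decreases $d$ by at most the factor $\ell$. We say that a function $w$ in $O$ \emph{vanishes on} $\Gamma\subset\partial O$ if it extends continuously to $O\cup\Gamma$ with value zero on $\Gamma$. The matrix
\[
Da(\eta)=|\eta|^{p-2}\Big(I+(p-2)\frac{\eta\otimes\eta}{|\eta|^2}\Big),\qquad \eta\ne0,
\]
is symmetric with eigenvalues $|\eta|^{p-2}$ and $(p-1)|\eta|^{p-2}$, and $|D^2a(\eta)|\le C|\eta|^{p-3}$ by homogeneity. It degenerates or blows up at $\eta=0$ unless $p=2$; this is why critical points matter.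

\subsection{Standard facts}
The following facts about the $p$ Laplace equation are standard (Serrin; DiBenedetto, Lewis, Tolksdorf; Heinonen--Kilpel\"ainen--Martio; for (S3) and (S4) see also \cite[Section 2]{LN07}).
\begin{itemize}
\item[(S1)] \emph{Harnack inequality.} If $w\ge0$ is $p$ harmonic in $B(x,2s)$, then $\sup_{B(x,s)}w\le C\inf_{B(x,s)}w$. Covering a path by balls: if $w\ge0$ is $p$ harmonic in $O$ and $x,z$ are joined by a path of length $L$ at distance at least $\rho$ from $\partial O$, then $w(x)\le C^{1+L/\rho}w(z)$. Also, $w\geq 0$ on a connected open set is positive or identically zero, and a $p$ harmonic function with a local extremum at $x_0$ is constant near $x_0$.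
\item[(S2)] \emph{Gradient estimates.} A $p$ harmonic function is $C^1$. If $w>0$ is $p$ harmonic in $B(x,2s)$, then for $z,z'\in B(x,s)$
\[
|\nabla w(z)|\le C\frac{w(x)}s,\qquad |\nabla w(z)-\nabla w(z')|\le C\frac{w(x)}s\Big(\frac{|z-z'|}{s}\Big)^{\alpha},
\]
with $\alpha=\alpha(p,n)\in(0,1)$.
\item[(S3)] \emph{Boundary decay.} Let $y\in\partial\Omega_\varphi$ and let $w\ge0$ be $p$ harmonic in $\Omega_\varphi\cap B(y,r)$ and vanish on $\partial\Omega_\varphi\cap B(y,r)$. Then $\sup_{\Omega_\varphi\cap B(y,s)}w\le C(s/r)^\beta\sup_{\Omega_\varphi\cap B(y,r)}w$ for $s<r$, with $\beta=\beta(p,n,\Lambda)>0$.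
\item[(S4)] \emph{Carleson estimate.} For such $w$, $\ \sup_{\Omega_\varphi\cap B(y,r/C)}w\le C\,w(y+\frac rCe_n)$.
\item[(S5)] \emph{Comparison principle.} A supersolution is a $z\in W^{1,p}_{\mathrm{loc}}$ with $\int a(\nabla z)\cdot\nabla\psi\ge0$ for test functions $\psi\ge0$; a subsolution satisfies the reverse inequality. On a bounded open set, if $u_1$ is a subsolution, $u_2$ a supersolution, both are continuous on the closure and $u_1\le u_2$ on the boundary, then $u_1\le u_2$.
\item[(S6)] \emph{Dirichlet problem.} If every boundary point of a bounded open set $O$ is the vertex of a truncated open cone outside $O$, then continuous boundary values extend to a function continuous on $\bar O$ and $p$ harmonic in $O$.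
\item[(S7)] \emph{Linear theory.} Nonnegative weak solutions of $\operatorname{div}(A\nabla w)=0$, with $A(x)$ measurable, symmetric and with eigenvalues in $[\lambda_1,\lambda_2]\subset(0,\infty)$, satisfy the Harnack inequality of (S1) with a constant depending on $n$ and $\lambda_2/\lambda_1$ (Moser). A $p$ harmonic function $W$ is smooth in the open set where $\nabla W\ne0$ and there solves $\sum_{i,j}(\delta_{ij}+(p-2)W_iW_j|\nabla W|^{-2})W_{ij}=0$. By the interior Schauder estimate, if $|W|\le C_0$, $|\nabla W|\geq C_0^{-1}$ and $\|\nabla W\|_{C^\alpha}\le C_0$ in $B_{1/4}$, then $|D^2W(0)|\le C(C_0,p,n)$.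
\end{itemize}

Away from critical points, ordered solutions cannot touch without coinciding.

\begin{lemma}[Strong comparison at noncritical points]\label{lem:strong}
Let $u_1\le u_2$ be $p$ harmonic near $x_0$ with $u_1(x_0)=u_2(x_0)$. If $\nabla u_1(x_0)\ne0$ or $\nabla u_2(x_0)\ne0$, then $u_1=u_2$ near $x_0$.
\end{lemma}

\begin{proof}
The function $w=u_2-u_1\ge0$ has a minimum at $x_0$, so $\nabla u_1(x_0)=\nabla u_2(x_0)=\eta_0\ne0$. Near $x_0$ both gradients lie in the ball $B(\eta_0,|\eta_0|/2)$, and so does the segment between them. There $a(\nabla u_2)-a(\nabla u_1)=A\nabla w$ with $A=\int_0^1Da(\nabla u_1+\theta\nabla w)\,d\theta$ uniformly elliptic, and $\operatorname{div}(A\nabla w)=0$. Since $w(x_0)=0$, Moser's Harnack inequality gives $w=0$ near $x_0$.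
\end{proof}

Both blow-up arguments of the paper rest on the following compactness statement.

\begin{lemma}\label{lem:compact}
Let $\varphi_j$ be $\Lambda$-Lipschitz with $\varphi_j(0)=0$, let $\rho_j\to\infty$, and let $w_j>0$ be $p$ harmonic in $\Omega_{\varphi_j}\cap B_{\rho_j}$ with $\sup_jw_j(e_n)<\infty$. Along a subsequence, $\varphi_j\to\varphi_\infty$ locally uniformly, with $\varphi_\infty$ $\Lambda$-Lipschitz and $\varphi_\infty(0)=0$, and $w_j\to w_\infty$ in $C^1$ on compact subsets of $\Omega_{\varphi_\infty}$. The limit $w_\infty\geq 0$ is $p$ harmonic in $\Omega_{\varphi_\infty}$.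
\end{lemma}

\begin{proof}
The Arzel\`a--Ascoli theorem gives $\varphi_\infty$. Exhaust $\Omega_{\varphi_\infty}$ by compact connected sets $F$ containing $e_n$. On $F$ the height above the graph of $\varphi_\infty$ is at least some $2\rho>0$, so for large $j$ the height above the graph of $\varphi_j$ is at least $\rho$, and by \eqref{eq:dist} the balls of radius $\rho/\ell$ centered in $F$ lie in $\Omega_{\varphi_j}\cap B_{\rho_j}$. Cover $F$ by finitely many balls of radius $\rho/(2\ell)$ centered in $F$. Since $F$ is connected, (S1) bounds $w_j$ on their union by $C(F)w_j(e_n)$, and (S2) bounds $\nabla w_j$ in $C^\alpha$. Arzel\`a--Ascoli and a diagonal argument give the subsequence, and the weak equation passes to $C^1$ limits.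
\end{proof}

\subsection{A star-shaped truncation and the H\"older continuity of ratios}
A set $D$ is star-shaped with respect to $Z'$ if it contains the segment from $Z'$ to each of its points.

\begin{lemma}\label{lem:star}
Let $r>0$, $K=5\Lambda+4$, $Z=Kre_n$, $R_*=(2K+2)r$ and
\[
D=\{x:|x'|<2r,\ \varphi(x')<x_n<2Kr\}.
\]
Then $D$ is star-shaped with respect to every point of $B(Z,r)$. Moreover $\bar B(Z,r)\subset D\subset B(Z,R_*)$, $D\cap B_r=\Omega_\varphi\cap B_r$ and $\bar B(Z,r)\cap B_r=\emptyset$.
\end{lemma}

\begin{proof}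
Note that $|\varphi|\le2\Lambda r$ on $\{|x'|<2r\}$. Let $P\in B(Z,r)$, so that $|P'|<r$ and $(K-1)r<P_n<(K+1)r$. Let $x\in D$ and $x_\theta=x+\theta(P-x)$, $0\le \theta\le1$. By convexity $|x_\theta'|<2r$ and $(x_\theta)_n<2Kr$. If $x_n\le2\Lambda r$, then $P_n-x_n\ge(K-1-2\Lambda)r\ge3\Lambda r\ge\Lambda|P'-x'|$, so
\[
t(x_\theta)\ge t(x)+\theta(P_n-x_n)-\theta\Lambda|P'-x'|\ge t(x)>0 .
\]
If $x_n>2\Lambda r$, then $(x_\theta)_n\ge\min(x_n,P_n)>2\Lambda r\ge\varphi(x'_\theta)$. So $x_\theta\in D$. Points of $\bar B(Z,r)$ have $|x'|\le r$ and $2\Lambda r<(K-1)r\le x_n\le (K+1)r<2Kr$, so they lie in $D$ and, since $K-1\geq 3$, outside $B_r$. Points of $D$ have $|x'|<2r$ and $|x_n-Kr|\le(K+2\Lambda)r\le2Kr$, so they lie in $B(Z,R_*)$. In $B_r$ the constraints $|x'|<2r$ and $x_n<2Kr$ hold automatically.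
\end{proof}

We quote the H\"older continuity theorem for ratios of Lewis and Nystr\"om \cite{LN10}, valid for $1<p<\infty$, in the following form.
\begin{itemize}
\item[(H)] Let $y\in\partial\Omega_\varphi$ and let $u_1,u_2$ be positive and $p$ harmonic in $\Omega_\varphi\cap B(y,r)$ and vanish on $\partial\Omega_\varphi\cap B(y,r)$. Then, with $\sigma=\sigma(p,n,\Lambda)>0$,
\[
\Big|\log\frac{u_1(x_1)}{u_2(x_1)}-\log\frac{u_1(x_2)}{u_2(x_2)}\Big|\le C\Big(\frac{|x_1-x_2|}r\Big)^\sigma\qquad\text{for }x_1,x_2\in\Omega_\varphi\cap B(y,r/C).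
\]
\end{itemize}
In \cite{LN10} the theorem is stated for a bounded Lipschitz domain $D$ and radii below some $r_0(D)$. To obtain (H), translate $y$ to $0$ and take $D$ from Lemma~\ref{lem:star}. The domain $D/r$ has bounded diameter and is star-shaped with respect to every point of a unit ball, so it is a Lipschitz domain whose character depends only on $\Lambda$ and $n$. Hence $r_0(D)\ge cr$; apply the theorem with radius $cr$ and enlarge $C$. We may take $\sigma\le1$. Each of (S3), (S4), (H) stays true when $C$ is enlarged (for (S4), apply it with a smaller $r$), and we fix $C_1\ge2$ that serves in all three.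

\section{Two model cases and the plan of the proof}\label{sec:models}

Let $u,v$ be as in Theorem~\ref{thm:limit}, and let $M$ and $m$ be the upper and lower limits of $\varrho=u/v$ at $0$. We must show $m=M$. Rescaling the picture about $0$ and passing to a limit produces a global configuration in which the extreme values $M$ and $m$ are taken at every scale.

Call $(\varphi,u,v)$ a \emph{balanced triple with bounds} $0<m\le M<\infty$ if
\begin{itemize}
\item[(B1)] $u,v$ are positive and $p$ harmonic in $\Omega_\varphi$, vanish on $\partial\Omega_\varphi\setminus\{0\}$, and tend to $0$ at infinity;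
\item[(B2)] $\varrho=u/v$ extends continuously to $\bar\Omega_\varphi\setminus\{0\}$;
\item[(B3)] for every $r>0$, $\ \max_{\bar\Omega_\varphi\cap\partial B_r}\varrho=M$ and $\min_{\bar\Omega_\varphi\cap\partial B_r}\varrho=m$.
\end{itemize}
Section~\ref{sec:blowup} shows that blow-up limits are balanced. In a balanced triple $u\le Mv$, and the two solutions touch on every sphere, either in the interior or, in the sense of the ratio, at the boundary. The task is to show that this is impossible when $m<M$.

\begin{example}[The linear case]\label{ex:linear}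
Let $p=2$ and suppose $m<M$. The function $w=Mv-u\ge0$ is harmonic and not identically zero, so $w>0$ by (S1): there is no interior touching. Let $y\in\partial\Omega_\varphi\setminus\{0\}$. By (H) for the pair $w,v$ in $B(y,|y|)$, the function $\log (w/v)$ is bounded near $y$, so $M-\varrho=w/v$ is bounded below by a positive number near $y$: there is no boundary touching. This contradicts (B3).
\end{example}

Linearity entered twice, once in the interior and once at the boundary. At the boundary it can be replaced: near $\partial\Omega_\varphi$ there are no critical points (Lemma~\ref{lem:grad}), and a barrier built from $v$ gives a Hopf type lemma (Lemma~\ref{lem:hopf}): if $u<Mv$ near a boundary point $y$, then $\limsup_{x\to y}u/v<M$. In the interior, Lemma~\ref{lem:strong} leaves open a touching point at which both gradients vanish. If such a point could be enclosed by a surface on which $u<Mv$, then $u\le Mv-\epsilon$ on the surface and, by (S5), inside it, which is absurd. But by (B3) the touching set may run from $0$ to infinity, and then subtracting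 a constant achieves nothing. Another family of perturbations is needed, and the second model shows which.

\begin{example}[Homogeneous functions]\label{ex:homog}
Let $p$ be arbitrary, let $\Omega_\varphi$ be a cone, $\varphi(sx')=s\varphi(x')$ for $s>0$, and let $u,v$ be homogeneous of degrees $-a$ and $-b$; the functions $x_n|x|^{-n}$ and $x_n|x|^{-2}$ of the introduction have degrees $-(n-1)$ and $-1$. The maximum of $\varrho$ on $\partial B_r$ is $r^{b-a}M$, so (B3) forces $a=b$, and decay at infinity gives $a>0$. Compare $u$ with the dilates of $v$: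
\[
M_\lambda=\sup_{x\in\Omega_\varphi}\frac{u(x)}{v(\lambda x)}=\lambda^aM .
\]
Let $x_0$ be an interior touching point, $u(x_0)=Mv(x_0)$, and $V=\log v$. The function
\[
\lambda\mapsto\log M_\lambda-\log u(x_0)+V(\lambda x_0)
\]
is nonnegative and vanishes at $\lambda=1$, so its derivative vanishes there:
\begin{equation}\label{eq:envelope}
\frac{d}{d\lambda}\log M_\lambda\Big|_{\lambda=1}=-x_0\cdot\nabla V(x_0).
\end{equation}
The left side is $a\ne0$, so $\nabla v(x_0)\ne0$. By Lemma~\ref{lem:strong} the set $\{u=Mv\}$ is open and closed in $\Omega_\varphi$, hence empty if $m<M$, and Lemma~\ref{lem:hopf} then excludes boundary touching. So $m=M$.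
\end{example}

Here \eqref{eq:envelope} only recovers Euler's identity $x\cdot\nabla v=-av$, but its derivation used homogeneity for nothing except the value of $M_\lambda$. In general we read \eqref{eq:envelope} from right to left. For each similarity $T$ near the identity let $M_T=\sup u/(v\circ T)$. If the touching of $u$ and $M_T\,v\circ T$ cannot be removed by Lemma~\ref{lem:strong}, it occurs at a critical point of $v\circ T$. If this happens for every $T$, then $\log M_T$ has derivative zero everywhere, so $M_T=M$. At a touching point $x_0$ for $T=I$ this says $v(Tx_0)\ge v(x_0)$. Dilations alone give a minimum of $v$ along a ray, which a saddle such as $1+(x_n-1)^2-x_1^2$ at $e_n$ permits; dilations and rotations together move $x_0$ in all directions, and $v$ has a local minimum, which (S1) forbids unless $v$ is locally constant.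

There is a price. The function $v\circ T$ lives on $T^{-1}\Omega_\varphi$, not on $\Omega_\varphi$, so the comparison must be confined to a region $N$ whose points satisfy $d(x)\ge c|x|$, and on $\partial N$ we need a strict inequality $u\le(M-\eta)v$ that survives the perturbation. We therefore cut $\Omega_\varphi$ into a boundary layer $L$ and the inner region $N$ (Figure~\ref{fig:layer}). The plan is: reduce to balanced triples (Section~\ref{sec:blowup}); control the layer (Sections~\ref{sec:grad} and \ref{sec:hopf}); prove rigidity in $N$ (Section~\ref{sec:rigid}); and obtain the margin $\eta$ on $\partial N$, for the pair $(u,v)$ or for the pair $(v,u)$ (Section~\ref{sec:limit}).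

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.3]
\fill[gray!25] (-3,0.2)--(-2,-0.3)--(-1,0.1)--(0,0)--(-1,0.4)--(-2,0.3)--(-3,1.1)--cycle;
\fill[gray!25] (0,0)--(1,-0.3)--(2,0.1)--(3,-0.2)--(3,0.7)--(2,0.7)--(1,0)--cycle;
\draw[thick] (-3,0.2)--(-2,-0.3)--(-1,0.1)--(0,0)--(1,-0.3)--(2,0.1)--(3,-0.2) node[right]{$\varphi(x')$};
\draw (-3,1.1)--(-2,0.3)--(-1,0.4)--(0,0)--(1,0)--(2,0.7)--(3,0.7) node[right]{$\varphi(x')+\varepsilon|x'|$};
\draw[dashed] (-3,2)--(-2,0.9)--(-1,0.7)--(0,0)--(1,0.3)--(2,1.3)--(3,1.6) node[right]{$\varphi(x')+2\varepsilon|x'|$};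
\fill (0,0) circle (1.2pt) node[below]{$0$};
\node at (0,1.5){$N$};
\node at (2.55,0.33){$L$};
\node at (-2.6,0.4){$L$};
\end{tikzpicture}
\caption{A vertical section of the domain above the graph $x_n=\varphi(x')$ (thick). The closed layer $L$ (shaded) lies between this graph and the graph of $\varphi(x')+\varepsilon|x'|$; the inner region $N$ lies above the latter. The open layer $L^\circ$, free of critical points, reaches up to the dashed graph. For $n=2$ the layers have two components, as drawn; for $n\ge3$ they surround the vertical axis and are connected.}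
\label{fig:layer}
\end{figure}

\section{Behavior at the pole and blow-up}\label{sec:blowup}

In this section $n\ge2$ and $\Omega=\Omega_\varphi$. We begin with a lemma that will give both the growth of Martin functions at the pole and the decay of blow-up limits at infinity: across an annulus, a definite fraction of the supremum is absorbed by the boundary.

\begin{lemma}\label{lem:annulus}
Let $A=4\ell$ and $C_0=(3+\Lambda)A$. There is $\theta=\theta(p,n,\Lambda)<1$ with the following property. If $0\le w\le S$ is $p$ harmonic in $O=\Omega\cap\{r<|x|<C_0r\}$ and vanishes on $\partial\Omega\cap\{r<|x|<C_0r\}$, then $w\le\theta S$ on $\Omega\cap\partial B_{Ar}$.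
\end{lemma}

\begin{proof}
Fix $\delta\in(0,\frac12)$ with $C_1(2\delta)^\beta\le\frac12$. If $y\in\partial\Omega$ and $3r\le|y|\le(C_0-1)r$, then $B(y,r)$ lies in the annulus, and (S3) gives $w\le S/2$ in $\Omega\cap B(y,2\delta r)$. Let $x\in\Omega$, $|x|=Ar$. If $d(x)\le\delta r$, a boundary point $y$ closest to $x$ has $3r\le |y|\le(A+1)r$, so $w(x)\le S/2$.

Let $d(x)>\delta r$. We carry the gain from a point near the boundary to $x$. Let $e$ be a unit vector of $\mathbf R^{n-1}$, $y^*=(Are,\varphi(Are))$ and $x^*=y^*+\delta re_n$. Since $Ar\le|y^*|\le\ell Ar\le(C_0-1)r$, we have $w(x^*)\le S/2$. Join $x$ to $x^*$ by going vertically up from each to the height $(1+\Lambda)Ar$ and then horizontally. On the vertical parts $t\ge\delta r$; on the horizontal part $|z'|\le Ar$, so $t\ge Ar$. Hence $d\ge\delta r/\ell$ on the path, and $|z|\le(2+\Lambda)Ar\le (C_0-1)r$. The path also stays in $\{|z|\ge4r\}$. On the horizontal part $z_n\ge Ar$, and on the vertical part from $x^*$ we have $|z'|=Ar$. On the vertical part from $x$ we have $|z|\ge|x|$ if $x_n\ge0$;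 if $x_n<0$, then $|x_n|\le\Lambda|x'|$ because $x\in\Omega$, so $|z'|=|x'|\ge|x|/\ell=4r$. Thus the path has length at most $Cr$ and distance at least $\delta r/\ell$ from $\partial O$, and (S1) for $S-w\ge0$ gives $S-w(x)\ge c(S-w(x^*))\ge cS/2$. Take $\theta=\max(\frac12,1-\frac c2)$.
\end{proof}

From now on $u,v$ satisfy the hypotheses of Theorem~\ref{thm:limit}, with $n\ge2$ allowed. Let $R_1=R_0/2$, and for $w\in\{u,v\}$ let $S_w(r)=\sup_{\Omega\cap\partial B_r}w$ and $K_w=S_w(R_1)$; these are finite by continuity.

\begin{lemma}\label{lem:size}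
Let $w\in\{u,v\}$.
\begin{itemize}
\item[(a)] Let $k\ge1$, $\tau>0$ and $r\le R_1/C(k)$. If $x\in\Omega$, $|x|\le kr$ and $d(x)\ge\tau r$, then $w(x)\approx w(re_n)$ with constants depending also on $k,\tau$. Moreover $w\le C(k)w(re_n)$ in $\Omega\cap\{r/k\le|x|\le kr\}$, and in particular $S_w(r)\le Cw(re_n)$.
\item[(b)] $w(re_n)\to\infty$ as $r\to0$.
\item[(c)] For small $r$, $\ w\le S_w(r)$ in $\Omega\cap\{r\le|x|\le R_1\}$ and $S_w(Ar)\le\theta S_w(r)$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Join $x$ to $re_n$ by going vertically up to the height $(1+\Lambda)kr+r$, horizontally to the $x_n$-axis, and vertically down. On the first part $t\ge\tau r$, on the other two $t\ge r$. The path has length at most $C(k)r$, and (S1) with \eqref{eq:dist} gives the first claim. For the second, let $r/k\le|x|\le kr$ and $\tau=1/(4kC_1)$; we may assume $d(x)<\tau r$. Let $y\in\partial\Omega$ be closest to $x$ and $\rho=r/(4k)$. Then $|y|\ge r/(2k)>\rho$, so $0\notin B(y,\rho)$, and $|x-y|<\rho/C_1$. By (S4), $w(x)\le C_1w(z)$ with $z=y+\tau re_n$. Since $|z|\le(k+1)r$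 and $d(z)\ge\tau r/\ell$, the first claim applies to $z$.

(b), (c) By (S5), $w\le\max(S_w(r),K_w)$ in $\Omega\cap\{r\le|x|\le R_1\}$. Since $w$ is unbounded near $0$, there are $x_k\to0$ with $w(x_k)\to\infty$. Once $w(x_k)>K_w$, it follows that $S_w(r)\ge w(x_k)$ for all $r\le|x_k|$. Hence $S_w(r)\to\infty$ as $r\to0$, which with (a) gives (b). For small $r$ we have $S_w(r)\ge K_w$, which is the first claim in (c), and Lemma~\ref{lem:annulus} with $S=S_w(r)$ gives the second.
\end{proof}

\begin{lemma}\label{lem:ratio}
Let $\varrho=u/v$ and $C_2=32C_1$.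
\begin{itemize}
\item[(a)] If $x\in\Omega\cap B_{R_0/4}$, $z\in\Omega$ and $|x-z|\le|x|/C_2$, then $|\log\varrho(x)-\log\varrho(z)|\le C(|x-z|/|x|)^{\sigma}$. Hence $\varrho$ extends continuously to $(\bar\Omega\cap B_{R_0/4})\setminus\{0\}$, with the same estimate.
\item[(b)] There are $r_2>0$ and $c_*\ge1$, depending on $u,v$, with $c_*^{-1}\le\varrho\le c_*$ in $\Omega\cap B_{r_2}$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Suppose first that $d(x)<|x|/(8C_1)$, and let $y\in\partial\Omega$ be closest to $x$. Then $|x|/2\le|y|\le2|x|$, the ball $B(y,|y|/2)$ lies in $B_{R_0}\setminus\{0\}$, and $x,z\in B(y,|x|/(4C_1))\subset B(y,|y|/(2C_1))$. So (H) gives the bound $C_1(4|x-z|/|x|)^\sigma$. Otherwise let $s=|x|/(16C_1)$. Then $B(x,2s)\subset\Omega\cap B_{R_0}$, $z\in B(x,s)$, and (S1), (S2) give $|\nabla\log u|+|\nabla\log v|\le C/|x|$ in $B(x,s)$. This yields the bound $C|x-z|/|x|$, which suffices as $\sigma\le1$. The function $\log\varrho$ is thus uniformly continuous on $\Omega$ intersected with any closed annulus in $B_{R_0/4}\setminus\{0\}$, and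 extends to the closure.

(b) Let $r$ be small, $x\in\Omega\cap\partial B_r$ and $z=x+(r/C_2)e_n$. By (a), $\varrho(x)\approx\varrho(z)$. Since $|z|\le2r$ and $d(z)\ge r/(C_2\ell)$, Lemma~\ref{lem:size}(a) for $u$ and for $v$ gives $\varrho(z)\approx\varrho(re_n)$. So $\varrho\approx\varrho(re_n)$ on $\Omega\cap\partial B_r$, and it remains to bound $\varrho(re_n)$. By (S5), $u\le C\varrho(re_n)v+K_u$ in $\Omega\cap\{r<|x|<R_1\}$. By Lemma~\ref{lem:size}(b) there is a small $r_3$ with $u(r_3e_n)\ge2K_u$. Evaluating at $r_3e_n$ gives $\varrho(re_n)\ge u(r_3e_n)/(2Cv(r_3e_n))$ for $r<r_3$. Exchanging $u$ and $v$ gives the upper bound.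
\end{proof}

Put
\[
M=\limsup_{x\to0,\,x\in\Omega}\varrho(x),\qquad m=\liminf_{x\to0,\,x\in\Omega}\varrho(x),\qquad 0<m\le M<\infty .
\]
For small $s>0$ define the rescalings
\[
\varphi_s(x')=\frac{\varphi(sx')}s,\qquad u_s(x)=\frac{u(sx)}{v(se_n)},\qquad v_s(x)=\frac{v(sx)}{v(se_n)},\qquad \varrho_s(x)=\frac{u_s(x)}{v_s(x)}=\varrho(sx),
\]
on $\Omega_{\varphi_s}\cap B_{R_0/s}$, where $\Omega_{\varphi_s}=\Omega/s$. Since $v_s(e_n)=1$ and $u_s(e_n)\le c_*$, Lemma~\ref{lem:compact} shows that every sequence $s_j\to0$ has a subsequence along which $\varphi_{s_j}$, $u_{s_j}$, $v_{s_j}$ converge. We call the limit $(\varphi_\infty,u_\infty,v_\infty)$ a \emph{blow-up} along $s_j$, write $\Omega_\infty=\Omega_{\varphi_\infty}$, $\varrho_\infty=u_\infty/v_\infty$, and abbreviate the index $s_j$ to $j$.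

\begin{proposition}\label{prop:blowup}
Every blow-up is a balanced triple with bounds $m,M$. Moreover
\begin{equation}\label{eq:conv}
x_j\in\bar\Omega_{\varphi_j},\quad x_j\to x\ne0\quad\Longrightarrow\quad x\in\bar\Omega_\infty\ \text{ and }\ \varrho_j(x_j)\to\varrho_\infty(x).
\end{equation}
\end{proposition}

\begin{proof}
\emph{(B1).} Since $v_\infty(e_n)=1$, we have $v_\infty>0$ by (S1), and $c_*^{-1}v_\infty\le u_\infty\le c_*v_\infty$ by Lemma~\ref{lem:ratio}(b). So it suffices to treat $v_\infty$. Fix $k\geq 1$ and let $s$ be small. By Lemma~\ref{lem:size}(a), $v_s\le C(k)$ in $\Omega_{\varphi_s}\cap\{\frac1{4k}\le|x|\le4k\}$. Let $\frac1k\le|x|\le k$, and let $d_s(x)$ be the distance from $x$ to $\partial\Omega_{\varphi_s}$, attained at $y$. If $d_s(x)<\frac1{4k}$, then $B(y,\frac1{2k})$ lies in the larger annulus and (S3) gives $v_s(x)\le C(k)d_s(x)^\beta$; otherwise this inequality follows from the bound on $v_s$. By \eqref{eq:dist}, $v_s(x)\le C(k)(x_n-\varphi_s(x'))^\beta$. This passes to the limit, so $v_\infty$ vanishes on $\partial\Omega_\infty\setminus\{0\}$.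 By Lemma~\ref{lem:size}, for fixed $k$ and small $s$ we have $v\le S_v(A^ks)\le\theta^kS_v(s)\le C\theta^kv(se_n)$ in $\Omega\cap\{A^ks\le|x|\le R_1\}$. Hence $v_\infty\le C\theta^k$ on $\Omega_\infty\cap\{|x|\ge A^k\}$, and $v_\infty\to0$ at infinity.

\emph{(B2) and \eqref{eq:conv}.} The estimate of Lemma~\ref{lem:ratio}(a) is scale invariant, so it holds for $\varrho_j$ in $B_{R_0/(4s_j)}$ and, in the limit, for $\varrho_\infty$ in $\Omega_\infty$; this gives (B2). Let $x_j\to x\neq 0$ as in \eqref{eq:conv}. The inequality $(x_j)_n\ge\varphi_j(x_j')$ passes to the limit. For small $\tau>0$ the point $z=x+\tau e_n$ lies in $\Omega_\infty$, so $\varrho_j(z)\to\varrho_\infty(z)$, while $\limsup_j|\log\varrho_j(x_j)-\log\varrho_j(z)|$ and $|\log\varrho_\infty(x)-\log\varrho_\infty(z)|$ are at most $C(\tau/|x|)^\sigma$. Let $\tau\to0$.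

\emph{(B3).} For the original functions let $M(r)=\max_{\bar\Omega\cap\partial B_r}\varrho$. Boundary values of $\varrho$ are limits of interior values, so $\limsup_{r\to0}M(r)\le M$. The point is that $M(r)$ cannot oscillate. Let $M_*=\liminf_{r\to0}M(r)$. By (S5), $u\le M(r)v+K_u$ in $\Omega\cap\{r<|x|<R_1\}$, and letting $r\to0$ along a sequence with $M(r)\to M_*$ we obtain $u\le M_*v+K_u$ in $\Omega\cap B_{R_1}$. After rescaling, $u_s\le M_*v_s+K_u/v(se_n)$, and the last term tends to zero by Lemma~\ref{lem:size}(b); this is where unboundedness makes the outer boundary values negligible. So \emph{every} blow-up has $\varrho_\infty\le M_*$. On the other hand, choose $x_j\to0$ with $\varrho(x_j)\to M$ and blow up along a subsequence of $s_j=|x_j|$ with $x_j/s_j$ convergent. By \eqref{eq:conv} the ratio of this blow-up takes the value $M$. Hence $M\le M_*$, and $M(r)\to M$.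

Now take any blow-up and $r>0$. We have $\varrho_\infty\le M$. Let $x_j$ maximize $\varrho_j$ on $\bar\Omega_{\varphi_j}\cap\partial B_r$, so $\varrho_j(x_j)=M(s_jr)\to M$. By \eqref{eq:conv}, $\varrho_\infty=M$ at a limit point of $(x_j)$, which lies in $\bar\Omega_\infty\cap\partial B_r$. For the minimum let $m(r)=\min_{\bar\Omega\cap\partial B_r}\varrho$ and $m^*=\limsup_{r\to0} m(r)$. Then (S5) gives $v\le u/m^*+K_v$, so $v_s\le u_s/m^*+K_v/v(se_n)$ and every blow-up has $\varrho_\infty\ge m^*$. The rest of the argument is the same with the inequalities reversed: $m(r)\to m$, and minimizers converge to a point where $\varrho_\infty=m$.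
\end{proof}

\section{No critical points near the boundary}\label{sec:grad}

\begin{lemma}\label{lem:grad}
There are $\delta_0\in(0,1)$ and $c_0\ge1$, depending only on $p,n,\Lambda$, such that the following holds. If $y\in\partial\Omega_\varphi$, $r>0$, and $v>0$ is $p$ harmonic in $\Omega_\varphi\cap B(y,r)$ and vanishes on $\partial\Omega_\varphi\cap B(y,r)$, then
\[
c_0^{-1}\,v/d\le|\nabla v|\le c_0\,v/d\qquad\text{in }\Omega_\varphi\cap B(y,\delta_0r).
\]
\end{lemma}

A general $v$ has no structure that keeps its gradient away from zero. We therefore prove the lower bound for one special solution $h$, the capacitary function of a ball in the star-shaped domain $D$, which is monotone under dilations. By (H), every $v$ is close to a multiple of $h$ near $y$, and closeness of values implies closeness of gradients by (S2).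

\begin{proof}
Let $y=0$ and $\Omega=\Omega_\varphi$. For $x\in\Omega\cap B_{r/2}$ we have $d(x)\le|x|$, so $B(x,d(x))\subset\Omega\cap B_r$, and (S2) gives the upper bound. Let $K,Z,R_*,D$ be as in Lemma~\ref{lem:star} and $G=D\setminus\bar B(Z,r)$.

\emph{Step 1: the function $h$.} If $y_0\in\partial D$, the open cone $\{y_0+\tau(y_0-P):\tau>0,\ P\in B(Z,r)\}$ misses $D$, for otherwise $y_0$ would lie on a segment from $P$ to a point of $D$, hence in $D$. Points of $\partial B(Z,r)$ are vertices of cones inside the ball. By (S6) there is $h$, continuous on $\bar G$ and $p$ harmonic in $G$, with $h=1$ on $\partial B(Z,r)$ and $h=0$ on $\partial D$; by (S5), $h\geq 0$. The set $G$ is connected, since each of its points is joined along a ray from $Z$ to a thin shell around $\bar B(Z,r)$; so $h>0$ in $G$. For radial functions the equation reads $(\rho^{n-1}|\psi'|^{p-2}\psi')'=0$. The solution $\psi(|x-Z|)$ with $\psi(r)=1$, $\psi(R_*)=0$ has $\psi'=-\mathrm{const}\cdot\rho^{-(n-1)/(p-1)}$, which is increasing, so $\psi$ is convex and lies below its chord.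 By (S5), $h\le\psi$ in $G$, that is,
\begin{equation}\label{eq:chord}
h(x)\le1-\frac{1}{2K+1}\Big(\frac{|x-Z|}r-1\Big)\qquad(x\in\bar G).
\end{equation}

\emph{Step 2: monotonicity under dilations.} Let $P\in B(Z,r/2)$, $1<\lambda<2$, $\Phi(x)=P+\lambda(x-P)$, $D_\lambda=\Phi^{-1}(D)$ and $h_\lambda=h\circ\Phi$. Then $D_\lambda\subset D$ by star-shapedness. If $\Phi(x)\in\bar B(Z,r)$, then $x$, which lies on the segment from $P$ to $\Phi(x)$, is in $\bar B(Z,r)$. So $\Phi$ maps $G_\lambda=D_\lambda\setminus\bar B(Z,r)$ into $G$, and $h_\lambda$ is $p$ harmonic in $G_\lambda$ and continuous on its closure. The boundary of $G_\lambda$ lies in $\partial D_\lambda\cup\partial B(Z,r)$. On the part in $\partial D_\lambda$, $h_\lambda=0$. On the part in $\partial B(Z,r)$, with $\nu=(x-Z)/r$,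
\[
(\Phi(x)-Z)\cdot\nu=r+(\lambda-1)(x-P)\cdot\nu=r+(\lambda-1)\big(r-(P-Z)\cdot\nu\big)\ge r+(\lambda-1)\frac r2 ,
\]
so \eqref{eq:chord} gives $h_\lambda\le1-c'(\lambda-1)$ with $c'=1/(4K+2)$, while $h=1$. By (S5), $h_\lambda\le(1-c'(\lambda-1))h$ in $G_\lambda$. Each $x\in G$ lies in $G_\lambda$ for $\lambda$ near $1$, and differentiating at $\lambda=1$ gives $(x-P)\cdot\nabla h(x)\le-c'h(x)$. Let $\zeta=-(x-Z)\cdot\nabla h$. Then $\zeta\ge c'h+(Z-P)\cdot\nabla h$ for all $P\in B(Z,r/2)$, and taking the supremum over $P$,
\begin{equation}\label{eq:zeta}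
\tfrac r2|\nabla h|+c'h\le\zeta\le R_*|\nabla h|\qquad\text{in }G .
\end{equation}
This is the gain from a whole ball of centers: $\zeta\approx r|\nabla h|$, and $\nabla h\ne0$ in $G$. The lower bound $|\nabla h|\ge ch/r$ contained in \eqref{eq:zeta} still lacks the factor $r/d$.

\emph{Step 3: a Harnack inequality for $|\nabla h|$.} By (S7), $h$ is smooth in $G$. Differentiating the equation satisfied by $h(Z+\lambda(x-Z))$ in $\lambda$ at $\lambda=1$ gives $\operatorname{div}(Da(\nabla h)\nabla\zeta)=0$. The ellipticity of this equation is of size $|\nabla h|^{p-2}$, which is not controlled, but it is comparable to a power of the solution and can be absorbed. For $Y=\zeta^{p-1}$ we have $\nabla Y=(p-1)\zeta^{p-2}\nabla\zeta$, so $\operatorname{div}(A\nabla Y)=0$ with $A=r^{p-2}\zeta^{2-p}Da(\nabla h)$. The eigenvalues of $A$ are $(r|\nabla h|/\zeta)^{p-2}$ times $1$ or $p-1$, and $r|\nabla h|/\zeta\in[\frac1{2K+2},2]$ by \eqref{eq:zeta}. By Moser's inequality $Y$, hence $\zeta$, hence $|\nabla h|$, satisfies a Harnack inequality on balls whose doubles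 lie in $G$, with a constant depending only on $p,n,\Lambda$.

\emph{Step 4: $|\nabla h|\ge ch/d$ in $\Omega\cap B_{r/C_3}$, where $C_3=2(1+C_1)\ell$.} In $\Omega\cap B_r\subset G$ the function $h$ is $p$ harmonic and vanishes on $\partial\Omega\cap B_r$. Let $x\in\Omega\cap B_{r/C_3}$, $t=t(x)\le\ell|x|$ and $\hat x=x-te_n\in\partial\Omega$; then $B(\hat x,2C_1t)\subset B_r$. For $\vartheta\in(0,\frac12)$, (S3), (S4) and (S1) give in turn
\[
h(\hat x+\vartheta te_n)\le C_1\vartheta^\beta\sup_{\Omega\cap B(\hat x,2t)}h\le C_1^2\vartheta^\beta h(\hat x+2te_n)\le C\vartheta^\beta h(x).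
\]
Fix $\vartheta=\vartheta(p,n,\Lambda)$ so that the right side is at most $\frac12h(x)$. By the mean value theorem, $\partial_nh(\tilde x)\ge h(x)/(2t)$ at some $\tilde x$ on the segment from $\hat x+\vartheta te_n$ to $x$. This segment has length at most $t$ and distance at least $\vartheta t/\ell$ from the complement of $\Omega\cap B_r$. Step 3, applied along a bounded number of balls, gives $|\nabla h(x)|\ge c|\nabla h(\tilde x)|\ge ch(x)/t\ge ch(x)/(\ell d(x))$.

\emph{Step 5: transfer to $v$.} Let $\delta\le1/C_3$ with $C_1\delta^\sigma\le1$, and let $x\in\Omega\cap B_{\delta r}$, $d=d(x)\le\delta r$. Consider $f_1(z)=v(x+dz)/v(x)$ and $f_2(z)=h(x+dz)/h(x)$ for $|z|<\frac12$. The points $x+dz$ lie in $B_{2\delta r}\subset B_{r/C_1}$, so (H) gives $|\log(f_1/f_2)|\le C_1\delta^\sigma\le 1$, and with (S1), $|f_1-f_2|\le 2C_1\delta^\sigma f_2\le\epsilon:=C\delta^\sigma$. By (S2) the gradient of $g=f_1-f_2$ has $C^\alpha$ seminorm at most $C$. If $e$ is a unit vector with $e\cdot\nabla g(0)=|\nabla g(0)|$, then $2\epsilon\ge g(se)-g(0)\ge s|\nabla g(0)|-Cs^{1+\alpha}$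 for $0<s<\frac12$, and $s=\epsilon^{1/(1+\alpha)}$ gives $|\nabla g(0)|\le C\epsilon^{\alpha/(1+\alpha)}$ when $\epsilon$ is small. By Step 4, $|\nabla f_2(0)|=d|\nabla h(x)|/h(x)\ge c$. For $\delta=\delta_0$ small enough, $d|\nabla v(x)|/v(x)=|\nabla f_1(0)|\ge c/2$.
\end{proof}

\section{A Hopf lemma for the ratio}\label{sec:hopf}

\begin{lemma}\label{lem:hopf}
Let $y\in\partial\Omega_\varphi$, $r>0$, and let $u,v$ be positive and $p$ harmonic in $\Omega_\varphi\cap B(y,r)$ and vanish on $\partial\Omega_\varphi\cap B(y,r)$. If $M>0$ and $u<Mv$ in $\Omega_\varphi\cap B(y,r)$, then $\limsup_{x\to y}u/v<M$.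
\end{lemma}

We look for a supersolution that lies slightly below $Mv$ near $y$ and above $u$ on the boundary of a thin neighborhood of $\partial\Omega_\varphi$. In a Lipschitz domain solutions need not be comparable to $d$, so the barrier is built from $v$ itself:
\[
z=Mv-s(1-2q)v-s\,v^{1+\kappa},\qquad q(x)=|x-y|^2/R^2 .
\]
The middle term lowers $Mv$ near $y$ and raises it on $|x-y|=R$. It is not a solution, and the concave last term pays for the error. For $p=2$ the balance is visible at once:
\[
\Delta z=s\big(4\nabla q\cdot\nabla v+2v\Delta q\big)-s\kappa(1+\kappa)v^{\kappa-1}|\nabla v|^2\le s\,v\,d^{-2}\big(Cd-cv^\kappa\big)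
\]
by Lemma~\ref{lem:grad}, and this is negative near the boundary if $v^\kappa\ge cd^{1/2}$. The same balance holds for all $p$.

\begin{proof}
Constants in this proof may depend on $u,v,y,r,M$, but not on $s$. Let $\Omega=\Omega_\varphi$ and $R=\delta_0r/4$. Multiplying $u$ and $v$ by a common constant, we assume $v\le1$ in $\Omega\cap\bar B(y,R)$.

\emph{Bounds for $v$.} Let $x\in\Omega\cap B(y,R)$ and $d=d(x)\le R$. Then $B(x,d/2)\subset\Omega\cap B(y,\delta_0r)$, where Lemma~\ref{lem:grad} applies. With (S1) and (S2), $W(z)=v(x+dz)/v(x)$ satisfies the hypotheses of the Schauder estimate in (S7). Thus $v$ is smooth and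
\begin{equation}\label{eq:vbounds}
|\nabla v|\approx v/d,\qquad|D^2v|\le Cv/d^2\qquad\text{in }\Omega\cap B(y,R).
\end{equation}
By \eqref{eq:dist}, $d(x+\tau e_n)\ge(d+\tau)/\ell$. Split the segment from $x$ to $x+Re_n$ into at most $1+\log_2(2R/d)$ pieces on each of which $d+\tau$ at most doubles. On each piece (S1) changes $v$ by a bounded factor, and $x+Re_n$ lies in the compact set $\{|z-y|\le2R,\ d(z)\ge R/\ell\}$, where $v$ has a positive minimum. Hence $v\ge c\,d^\gamma$ in $\Omega\cap B(y,R)$ for some $\gamma>0$. Let $\kappa=\min(\frac12,\frac1{2\gamma})$; then $v^\kappa\ge c\,d^{1/2}$ where $d\le1$.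

\emph{The barrier is a supersolution near $\partial\Omega$.} Let $0<s\le M/5$ and let $z$ be as above. In $\Omega\cap B(y,R)$ we have $0\le q<1$, $|\nabla q|+|D^2q|\le C$, and
\[
\nabla z=H\nabla v+\xi,\qquad H=M-s(1-2q)-s(1+\kappa)v^\kappa\in[\tfrac M2,2M],\qquad\xi=2sv\nabla q .
\]
We treat $H\nabla v$ as the main term. Since $a(H\nabla v)=H^{p-1}a(\nabla v)$ and $\operatorname{div}a(\nabla v)=0$,
\[
\operatorname{div}a(H\nabla v)=(p-1)H^{p-2}|\nabla v|^{p-2}\nabla v\cdot\nabla H,\qquad\nabla H=-s\kappa(1+\kappa)v^{\kappa-1}\nabla v+2s\nabla q,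
\]
and \eqref{eq:vbounds} gives
\begin{equation}\label{eq:main}
\operatorname{div}a(H\nabla v)\le-c\,s\,v^{p-1+\kappa}d^{-p}+C\,s\,v^{p-1}d^{1-p}.
\end{equation}
For the error, $|\xi|\le Csv$ and $|H\nabla v|\ge cv/d$, so $|\xi|\le\frac12|H\nabla v|$ where $d\le\delta$, for some $\delta\le1$ independent of $s$. There $\eta_\theta=H\nabla v+\theta\xi$ satisfies $|\eta_\theta|\approx v/d$ for $0\le\theta\le1$. By \eqref{eq:vbounds}, $|D\xi|\le Csv/d$ and $|\nabla H|\le C(v^\kappa/d+1)\le C/d$, so $|D\eta_\theta|\le|\nabla H||\nabla v|+H|D^2v|+|D\xi|\le Cv/d^2$. Taking the divergence of $a(\nabla z)-a(H\nabla v)=\int_0^1Da(\eta_\theta)\xi\,d\theta$ and using the bounds on $D^2a$ and $Da$,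
\[
\big|\operatorname{div}\big(a(\nabla z)-a(H\nabla v)\big)\big|\le C\Big(\frac vd\Big)^{p-3}\frac v{d^2}\,sv+C\Big(\frac vd\Big)^{p-2}\frac{sv}d\le C\,s\,v^{p-1}d^{1-p}.
\]
With \eqref{eq:main},
\[
\operatorname{div}a(\nabla z)\le s\,v^{p-1}d^{-p}\big(-c\,v^\kappa+C\,d\big)\le s\,v^{p-1}d^{-p}\big(-c\,d^{1/2}+C\,d\big).
\]
After decreasing $\delta$, still independently of $s$, this is negative in $Q=\{x\in\Omega\cap B(y,R):d(x)<\delta\}$. As $z$ is smooth with $\nabla z=\eta_1\ne0$ in $Q$, integration by parts shows that $z$ is a supersolution there.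

\emph{Comparison on $\partial Q$.} On $\partial\Omega$, $u=z=0$. On $|x-y|=R$ we have $q=1$ and $z=Mv+s(v-v^{1+\kappa})\ge Mv\ge u$. The remaining part lies in $\{d=\delta,\ |x-y|\le R\}$, a compact subset of $\Omega\cap B(y,r)$. There the strict inequality of the hypothesis gives $Mv-u\ge c_2>0$, while $z\ge Mv-2s$. Since $\delta$, and hence $c_2$, does not depend on $s$, we may fix $s\le c_2/2$; then $z\ge u$ on $\partial Q$. By (S5), $u\le z$ in $Q$. Where $q\le\frac14$ we have $z\le(M-\frac s2)v$, so $u/v\le M-\frac s2$ near $y$.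
\end{proof}

\section{Rigidity in the inner region}\label{sec:rigid}

For $\varepsilon>0$ let $N=N_\varphi=\{x:x_n>\varphi(x')+\varepsilon|x'|\}$. Then $\bar N=\{x_n\ge\varphi(x')+\varepsilon|x'|\}$ and $\bar N\setminus\{0\}\subset\Omega_\varphi$. No boundary behavior on $\partial\Omega_\varphi$ is assumed in the next proposition.

\begin{proposition}\label{prop:rigid}
Let $n\ge2$, $\Omega=\Omega_\varphi$ and $\varepsilon>0$. There are no numbers $M>\eta>0$ and positive $p$ harmonic functions $u,v$ in $\Omega$ such that
\begin{itemize}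
\item[(i)] $u(x)\to0$ as $|x|\to\infty$, $x\in N$;
\item[(ii)] $\max_{\bar N\cap\partial B_r}u/v=M$ for every $r>0$;
\item[(iii)] $u\le(M-\eta)v$ on $\partial N\setminus\{0\}$.
\end{itemize}
\end{proposition}

\begin{proof}
Suppose that such $M,\eta,u,v$ exist. Constants may also depend on $\varepsilon$.

\emph{Step 1: scale invariant estimates.} Let $x\in\bar N\setminus\{0\}$, so $t(x)\ge\varepsilon|x'|$. Since $|x_n|\le t(x)+\Lambda|x'|$, we have $|x|\le t(x)+(1+\Lambda)|x'|\le Ct(x)$, and by \eqref{eq:dist}
\begin{equation}\label{eq:nt}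
d(x)\ge c_1|x|\qquad(x\in\bar N\setminus\{0\})
\end{equation}
with some $c_1\in(0,1]$. Let $V=\log v$. Apply (S1) and (S2) with $s=\frac{c_1}2|x|$ to $\nabla V=\nabla v/v$: for $x\in\bar N\setminus\{0\}$ and $z,z'\in B(x,\frac{c_1}2|x|)$,
\begin{equation}\label{eq:V}
|\nabla V(z)|\le C|x|^{-1},\qquad|\nabla V(z)-\nabla V(z')|\le C|x|^{-1-\alpha}|z-z'|^\alpha .
\end{equation}
For the second bound write the difference as $(\nabla v(z)-\nabla v(z'))/v(z)+\nabla v(z')(1/v(z)-1/v(z'))$; the last term is at most $Cs^{-2}|z-z'|\le Cs^{-1-\alpha}|z-z'|^\alpha$.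

\emph{Step 2: similarities.} For $0<\tau\le c_1/8$ let $\mathcal G$ be the set of $T=\exp P$ with $P=\mu I+Q$, $\mu\in\mathbf R$, $Q$ skew-symmetric and $\|P\|\le\tau$. Then $T=e^\mu\exp Q$ is a dilation times a rotation, and $\|T-I\|\le e^\tau-1\le2\tau$. For $x\in\bar N\setminus\{0\}$ we have $|Tx-x|\le2\tau|x|\le\frac{c_1}4|x|$, so $Tx\in\Omega$ and $|V(Tx)-V(x)|\le C\tau$ by \eqref{eq:V}. (A translation would move points near $0$ by more than $c_1|x|$; this is why the maps must fix $0$.) The function $v\circ T$ is $p$ harmonic in the open set $T^{-1}\Omega\supset\bar N\setminus\{0\}$. Put $\varrho_T=u/(v\circ T)$ and $M_T(r)=\max_{\bar N\cap\partial B_r}\varrho_T$. Since $e^{-C\tau}\le\varrho_T/\varrho_I\le e^{C\tau}$, we have $M_T(r)\le e^{C\tau}M$, and by (ii), (iii) we can fix $\tau$ so small that for all $T\in\mathcal G$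
\begin{equation}\label{eq:margin}
\varrho_T\le M-\tfrac34\eta\ \text{ on }\partial N\setminus\{0\},\qquad M_T(r)\ge M-\tfrac14\eta\ \text{ for all }r>0 .
\end{equation}

The function $M_T(r)$ is nonincreasing in $r$. Indeed, in $N\cap\{r<|x|<R\}$ compare $u$ with $M_T(r)\,v\circ T+\omega(R)$, where $\omega(R)=\sup_{N\cap\{|x|\ge R\}}u$. On $\partial N$ we have $u\le M_T(r)\,v\circ T$ by \eqref{eq:margin}, on $\bar N\cap\partial B_r$ by definition, and on $N\cap\partial B_R$ we have $u\le\omega(R)$. By (S5) and (i), letting $R\to\infty$, $u\le M_T(r)\,v\circ T$ in $N\cap\{|x|>r\}$, and by continuity in $\bar N\cap\{|x|\geq r\}$. Let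
\[
M_T=\lim_{r\to0}M_T(r)=\sup_{\bar N\setminus\{0\}}\varrho_T<\infty .
\]
Then $M_T\ge M-\frac14\eta$ and $M_I=M$.

\emph{Step 3: making all suprema attained.} For $T\ne I$ the supremum $M_T$ may be approached only as $x\to0$. A blow-up at $0$ repairs this, and since $M_T(r)$ has a limit, one sequence of scales serves all $T$. Let $s_j\to0$, $\varphi_j=\varphi(s_j\cdot)/s_j$, $u_j=u(s_j\cdot)/v(s_je_n)$, $v_j=v(s_j\cdot)/v(s_je_n)$, and $N_j=N_{\varphi_j}=N/s_j$. Then $v_j(e_n)=1$, and $u_j(e_n)\le M$ by (ii), since $s_je_n\in N$. By Lemma~\ref{lem:compact}, along a subsequence $\varphi_j\to\tilde\varphi$, $u_j\to\tilde u\ge0$ and $v_j\to\tilde v>0$ in $\tilde\Omega=\Omega_{\tilde\varphi}$. Let $\tilde N=N_{\tilde\varphi}$; estimates \eqref{eq:nt} and \eqref{eq:V} hold for $\tilde\varphi,\tilde v$ with the same constants. Let $T\in\mathcal G$ and $\tilde\varrho_T=\tilde u/(\tilde v\circ T)$. Since $T$ is linear, $u_j(x)/v_j(Tx)=\varrho_T(s_jx)$. If $x_j\in\bar N_j$ and $x_j\to x\ne0$, then $x$ lies in the closure of $\tilde N$, both $x$ and $Tx$ lie in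 $\tilde\Omega$, and so $\varrho_T(s_jx_j)\to\tilde\varrho_T(x)$. We use this three times. Every point $(x',\tilde\varphi(x')+\varepsilon|x'|+b)\neq 0$, $b\ge0$, of the closure of $\tilde N$ is the limit of the points $(x',\varphi_j(x')+\varepsilon|x'|+b)\in\bar N_j$, so $\tilde\varrho_T\le M_T$ there. For $b=0$ these points lie on $\partial N_j$, so $\tilde\varrho_T\le M-\frac34\eta$ on $\partial\tilde N\setminus\{0\}$. Finally, maximizers of $\varrho_T(s_j\cdot)$ on $\bar N_j\cap\partial B_1$, where the maximum is $M_T(s_j)\to M_T$, have a limit point at which $\tilde\varrho_T=M_T$. In particular $\tilde u\not\equiv0$, so $\tilde u>0$. We drop the tildes and keep the numbers $M_T$: for all $T\in\mathcal G$,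
\begin{equation}\label{eq:attained}
\max_{\bar N\setminus\{0\}}\varrho_T=M_T\ \text{ is attained},\qquad\varrho_T\le M-\tfrac34\eta<M_T\ \text{ on }\partial N\setminus\{0\} .
\end{equation}

\emph{Step 4: touching at critical points.} Let $E_T=\{x\in\bar N\setminus\{0\}:\varrho_T(x)=M_T\}$. By \eqref{eq:attained}, $\emptyset\ne E_T\subset N$, so $E_T\ne\Omega$. The set $\bar N\setminus\{0\}$ is closed in $\Omega$, hence so is $E_T$. As $\Omega$ is connected, $E_T$ is not open, and we choose $x_T\in E_T$ that is \emph{not an interior point of} $E_T$. In the open set $N$ we have $u\le M_T\,v\circ T$, with equality at $x_T$. By Lemma~\ref{lem:strong} both gradients vanish at $x_T$. Since $\nabla(v\circ T)(x)=T^{t}\nabla v(Tx)$ with $T^t$ invertible,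
\begin{equation}\label{eq:crit}
u(x_T)=M_T\,v(Tx_T),\qquad\nabla V(Tx_T)=0\qquad\text{for every }T\in\mathcal G .
\end{equation}

\emph{Step 5: $M_T=M$ for all $T\in\mathcal G$.} This is \eqref{eq:envelope} read from right to left. We know nothing about the dependence of $x_T$ on $T$ or the differentiability of $M_T$, so we use the uniform estimate \eqref{eq:V}. Let $S,T\in\mathcal G$ and $x=x_S$. The segment from $Sx$ to $Tx$ lies in $B(x,\frac{c_1}2|x|)$ and has length at most $\|T-S\||x|$. Since $\nabla V(Sx)=0$, \eqref{eq:V} gives $|\nabla V|\le C|x|^{-1}\|T-S\|^\alpha$ on it, so $|V(Tx)-V(Sx)|\le C\|T-S\|^{1+\alpha}$ with $C$ independent of $S$, $T$ and of the position of $x$. From $M_T\ge\varrho_T(x)$ and \eqref{eq:crit},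
\[
\log M_T\ge\log u(x)-V(Tx)=\log M_S+V(Sx)-V(Tx)\ge\log M_S-C\|T-S\|^{1+\alpha}.
\]
By symmetry $|\log M_T-\log M_S|\le C\|T-S\|^{1+\alpha}$. For $T=\exp P$ the path $T_\theta=\exp(\theta P)$, $0\le\theta\le1$, stays in $\mathcal G$, and $\|T_\theta-T_{\theta'}\|\le\tau e^\tau|\theta-\theta'|\le|\theta-\theta'|$. Splitting $[0,1]$ into $k$ equal parts gives $|\log M_T-\log M_I|\le Ck\cdot k^{-1-\alpha}\to0$ as $k\to\infty$.

\emph{Step 6: conclusion.} Let $x_0=x_I$, so $u(x_0)=Mv(x_0)$. For $T\in\mathcal G$,
\[
M=M_T\ge\frac{u(x_0)}{v(Tx_0)}=M\,\frac{v(x_0)}{v(Tx_0)},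
\]
that is, $v(Tx_0)\ge v(x_0)$. The points $Tx_0$ fill a neighborhood of $x_0$: a point $x$ near $x_0$ equals $e^\mu\exp(\vartheta J)x_0$, where $\mu=\log(|x|/|x_0|)$, $\vartheta$ is the angle between $x_0$ and $x$, and $J$ is the skew matrix of norm one generating the rotations of a plane through $0$, $x_0$, $x$; and $|\mu|+\vartheta\le\tau$ for $x$ close to $x_0$. So $v$ has a local minimum at $x_0$, and by (S1) it is constant on a ball $B\subset N$ about $x_0$. On $B$, $u\le Mv=Mv(x_0)=u(x_0)$, so $u$ has a local maximum at $x_0$ and is constant near $x_0$. Then $u=Mv$ near $x_0$, and $x_0$ is an interior point of $E_I$, contrary to its choice.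
\end{proof}

\begin{remark}
Hypothesis (i) is used only for the monotonicity of $M_T(r)$, which lets one blow-up serve all $T$. Hypotheses (ii) and (iii) give the margin \eqref{eq:margin}, which keeps the touching sets inside $N$ and different from $\Omega$. Without (iii) the statement is false: for $p=2$ and $\varphi=0$, the functions $v=x_n|x|^{-n}$ and $u=Mv$ satisfy (i) and (ii).
\end{remark}

\section{The limit of the ratio at the pole}\label{sec:limit}

We prove Theorem~\ref{thm:limit}, in the notation of Section~\ref{sec:blowup}. Suppose $m<M$.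

\subsection{The case $n\ge3$}
Let $\varepsilon=\delta_0/2$ with $\delta_0$ from Lemma~\ref{lem:grad}. For a $\Lambda$-Lipschitz $\psi$ with $\psi(0)=0$ let $N_\psi$ be as in Section~\ref{sec:rigid} and
\[
L_\psi=\{x'\neq0,\ \psi(x')\le x_n\le\psi(x')+\varepsilon|x'|\},\qquad L^\circ_\psi=\{x'\ne0,\ \psi(x')<x_n<\psi(x')+2\varepsilon|x'|\}.
\]
Then $\bar\Omega_\psi\setminus\{0\}=L_\psi\cup N_\psi$ (a point with $x'=0$, $x_n>0$ lies in $N_\psi$), $\partial N_\psi\setminus\{0\}\subset L_\psi$, and $L_\psi\subset L_\psi^\circ\cup(\partial\Omega_\psi\setminus\{0\})$.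

\begin{lemma}\label{lem:dichotomy}
Let $n\ge3$ and let $(\psi,U,W)$ be a balanced triple with bounds $m,M$ and ratio $U/W$. If $U/W=M$ at some point of $L_\psi$, then $U/W=M$ on all of $L_\psi$.
\end{lemma}

\begin{proof}
Let $x\in L^\circ_\psi$ and $y=(x',\psi(x'))$. Then $|x-y|<\delta_0|x'|\le\delta_0|y|$ and $0\notin B(y,|y|)$, so Lemma~\ref{lem:grad} with $r=|y|$ gives $\nabla W(x)\ne0$. Since $U\le MW$, Lemma~\ref{lem:strong} shows that the closed subset $F=\{U=MW\}$ of $L_\psi^\circ$ is open. The set $L^\circ_\psi$ is homeomorphic to $(\mathbf R^{n-1}\setminus\{0\})\times(0,1)$, which is connected because $n\ge3$. So $F$ is empty or all of $L_\psi^\circ$, and in the second case $U/W=M$ on $L_\psi$ by (B2). It remains to see that $F\neq\emptyset$ when $U/W=M$ at a point $y\in\partial\Omega_\psi\setminus\{0\}$. Here $y'\ne0$, so $\Omega_\psi\cap B(y,R)\subset L^\circ_\psi$ for small $R$: in this set $0<x_n-\psi(x')\le\ell R<2\varepsilon|x'|$. If $F$ were empty, then $U<MW$ in $\Omega_\psi\cap B(y,R)$, and Lemma~\ref{lem:hopf} would give a value of $U/W$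 at $y$ below $M$.
\end{proof}

Proposition~\ref{prop:rigid} needs a margin $\eta$ that is uniform along $\partial N$, at all scales. Whether the pair $(u,v)$ has one is decided by
\[
M_L=\limsup_{x\to0,\ x\in L_\varphi}\varrho(x),
\]
where $\varrho$ is extended to the boundary by Lemma~\ref{lem:ratio}; we have $c_*^{-1}\le M_L\le M$. If it has none, then some blow-up has ratio constant on the layer, and the reversed pair has a margin.

\emph{Case $M_L<M$.} Take any blow-up $(\varphi_\infty,u_\infty,v_\infty)$ along $s_j$. A point $x=(x',\varphi_\infty(x')+b|x'|)$ of $L_{\varphi_\infty}$, $0\le b\le\varepsilon$, is the limit of $x_j=(x',\varphi_j(x')+b|x'|)\in L_{\varphi_j}$. Since $s_jx_j\in L_\varphi$ and $s_jx_j\to0$, \eqref{eq:conv} gives $\varrho_\infty(x)=\lim\varrho(s_jx_j)\le M_L$. So $u_\infty\le(M-\eta)v_\infty$ on $\partial N_{\varphi_\infty}\setminus\{0\}$ with $\eta=M-M_L\in(0,M)$. By (B3) the maximum of $\varrho_\infty$ on $\bar\Omega_\infty\cap\partial B_r$ is $M$; it is not attained in $L_{\varphi_\infty}$, hence it is attained in $N_{\varphi_\infty}$.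 With the decay in (B1), hypotheses (i)--(iii) of Proposition~\ref{prop:rigid} hold, a contradiction.

\emph{Case $M_L=M$.} Choose $x_j\in L_\varphi$, $x_j\to0$, with $\varrho(x_j)\to M$, and blow up along a subsequence of $s_j=|x_j|$ with $x_j/s_j\to x$. Then $|x|=1$, and since $x_j/s_j\in L_{\varphi_j}$, we get $\varphi_\infty(x')\le x_n\le\varphi_\infty(x')+\varepsilon|x'|$. Here $x'\ne0$, since $x'=0$ would force $x=0$. So $x\in L_{\varphi_\infty}$, and $\varrho_\infty(x)=M$ by \eqref{eq:conv}. By Lemma~\ref{lem:dichotomy}, $v_\infty/u_\infty=1/M<1/m$ on $L_{\varphi_\infty}$. By (B3) the maximum of $v_\infty/u_\infty$ on each $\bar\Omega_\infty\cap\partial B_r$ is $1/m$, so it is attained in $N_{\varphi_\infty}$. Thus $v_\infty,u_\infty$ in the roles of $u,v$, with $1/m$ in place of $M$ and $\eta=1/m-1/M$, satisfy (i)--(iii) of Proposition~\ref{prop:rigid}, a contradiction. Connectedness of the layer is what makes this work: it turns one point with ratio $M$ into a margin for the reversed pair on all of $\partial N_{\varphi_\infty}\setminus\{0\}$.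

Hence $m=M$, and $u/v\to M\in(0,\infty)$ at $0$. This proves Theorem~\ref{thm:limit}.

\subsection{The case $n=2$}\label{sec:plane}
In the plane the layer is disconnected, but critical points of a nonconstant $p$ harmonic function are isolated (Bojarski--Iwaniec for $p\ge2$; Manfredi \cite{Man88} for all $p$), so a touching point can be enclosed by a circle. Take any blow-up, write it as $(\psi,U,W)$, and let $E=\{x\in\Omega_\psi:U=MW\}$. By (B3) the ratio takes the value $M$ in $\bar\Omega_\psi\setminus\{0\}$. If it does so at a boundary point $y$, then $U<MW$ cannot hold throughout $\Omega_\psi\cap B(y,|y|)$, by Lemma~\ref{lem:hopf}. So $E\ne\emptyset$. Also $E\ne\Omega_\psi$, since the ratio is continuous and takes the value $m<M$. As $E$ is closed in the connected set $\Omega_\psi$, some $x_0\in E$ is not an interior point of $E$. The function $W$ is positive with limit $0$ at infinity, hence nonconstant, so $\nabla W\ne0$ in a punctured disc $P$ about $x_0$. By Lemma~\ref{lem:strong}, $E\cap P$ is open and closed in $P$. If $E\cap P=P$, then $x_0$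 is interior to $E$, a contradiction. If $E\cap P=\emptyset$, then $U\le MW-\epsilon$ on a small circle about $x_0$ for some $\epsilon>0$, hence inside it by (S5), contradicting $U(x_0)=MW(x_0)$. So Theorem~\ref{thm:limit} holds for $n=2$.

\section{Uniqueness and the Martin kernel}\label{sec:final}

In this section $n\ge2$.

\begin{proof}[Proof of Theorem~\ref{thm:unique}, also for $n=2$]
Let $u,v$ be $p$ Martin functions for $\Omega$ at $w$. After a rigid motion, $w=0$ and $\Omega\cap B_{R_0}=\Omega_\varphi\cap B_{R_0}$. We first show that $v$, and likewise $u$, is unbounded near $0$. For small $r$ the number $S(r)=\sup_{\Omega\setminus B_r}v$ is positive, and finite because $v$ is continuous on the compact set $\bar\Omega\setminus B_r$. Since $v=0$ on $\partial\Omega\setminus B_r$, (S5) gives $S(r)=\sup_{\Omega\cap\partial B_r}v$. For $C_0r<R_0$, Lemma~\ref{lem:annulus} with $S=S(r)$ yields $S(Ar)\le\theta S(r)$. Hence $S(A^{-k}r_0)\ge\theta^{-k}S(r_0)\to\infty$ for a small fixed $r_0$.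

By Theorem~\ref{thm:limit}, $u/v\to M\in(0,\infty)$ at $0$. Given $\epsilon\in(0,M)$, for small $r$ we have $(M-\epsilon)v\le u\le(M+\epsilon)v$ on $\Omega\cap\partial B_r$, and all three functions vanish on $\partial\Omega\setminus B_r$. By (S5) the inequalities hold in $\Omega\setminus B_r$. Letting $r\to0$ and then $\epsilon\to0$ gives $u=Mv$.
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:main}]
(a) Let $u,v$ be two such functions and $S(r)=\sup_{\Omega_\varphi\setminus B_r}v>0$. By (S5), in $\Omega_\varphi\cap\{r<|x|<R\}$ the function $v$ is bounded by the larger of its suprema over $\Omega_\varphi\cap\partial B_r$ and $\Omega_\varphi\cap\partial B_R$; the latter tends to $0$ as $R\to\infty$, so $S(r)=\sup_{\Omega_\varphi\cap\partial B_r}v<\infty$. Lemma~\ref{lem:annulus} gives $S(Ar)\le\theta S(r)$ for all $r>0$, so $v$ is unbounded near $0$, and so is $u$. By Theorem~\ref{thm:limit}, $u/v\to M\in(0,\infty)$ at $0$. Given $\epsilon\in(0,M)$ and $\epsilon'>0$, for small $r$ and large $R$ the inequalities $(M-\epsilon)v-\epsilon'\le u\le(M+\epsilon)v+\epsilon'$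 hold on the boundary of $\Omega_\varphi\cap\{r<|x|<R\}$, hence inside. Let $R\to\infty$, $\epsilon'\to0$, $r\to0$, $\epsilon\to0$ in this order to get $u=Mv$.

(b) Since $\Omega$ is connected and $u_k(x_\Omega)=1$, (S1) bounds $(u_k)$ on compact subsets of $\Omega$, and (S2) makes it equicontinuous there. Let $y\in\partial\Omega\setminus\{w\}$. Choose $r<|y-w|/2$ such that $\Omega\cap B(y,r)$ is, in suitable coordinates, the region above a Lipschitz graph. For large $k$ the ball $B(y,r)$ misses $B(w_k,\epsilon_k)$, so (S4) bounds $u_k$ in $\Omega\cap B(y,r/C)$ by its value at a fixed point of $\Omega$, and then (S3) gives $u_k\le C'(Cs/r)^\beta$ in $\Omega\cap B(y,s)$ for $s<r/C$, with $C'$ independent of $k$. Thus on each compact subset of $\bar\Omega\setminus\{w\}$ the functions $u_k$, $k$ large, are bounded and equicontinuous. Every subsequence has a further subsequence that converges locally uniformly in $\bar\Omega\setminus\{w\}$ and, by (S2), in $C^1$ on compact subsets of $\Omega$. The limit is $p$ harmonic, nonnegative, equal to $1$ at $x_\Omega$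 and hence positive, continuous on $\bar\Omega\setminus\{w\}$ and zero on $\partial\Omega\setminus\{w\}$. By uniqueness it equals $K(\cdot,w)$, so the full sequence converges.

Taking $u_k=K(\cdot,w_k)$ and $\epsilon_k=1/k$ shows that $w\mapsto K(\cdot,w)$ is sequentially continuous, hence continuous, as $\partial\Omega$ is a metric space. It is injective: $K(\cdot,w)$ is unbounded near $w$ by the proof of Theorem~\ref{thm:unique}, while $K(\cdot,w')$ is bounded near $w$ if $w'\ne w$. A continuous injection of the compact space $\partial\Omega$ into a Hausdorff space is a homeomorphism onto its image.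
\end{proof}

\begin{thebibliography}{9}

\bibitem{BHI}
\emph{Applications of Boundary Harnack Inequalities for $p$ Harmonic Functions and Related Topics},
\texttt{https://extras.springer.com/\allowbreak downloads/\allowbreak sgw-extras/\allowbreak 2012/\allowbreak 978-3-642-27145-8:/\allowbreak tmp/\allowbreak tarfile\_extract\_we4rdgdp/\allowbreak 9783642271441-c1.pdf}

\bibitem{LN07}
Lewis and Nystr\"om, Ann. Sci. \'Ecole Norm. Sup. 40 (2007), 765--813.

\bibitem{LN10}
Lewis and Nystr\"om, \emph{Boundary behavior and the Martin boundary problem for $p$ harmonic functions in Lipschitz domains}, Ann. of Math. 172 (2010), 1907--1948.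

\bibitem{Man88}
Manfredi, Proc. AMS 103 (1988).

\end{thebibliography}
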